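# A long James space with the Radon–Nikodým property and without the asymptotic-norming property

## 1. The long James spaces $X_\alpha$

All Banach spaces are real. An ordinal $\alpha$ is identified with the set of ordinals $<\alpha$. An *interval* of $\alpha$ is an order-convex subset of $\alpha$. Two disjoint nonempty intervals $I,J$ are always ordered: every element of one lies below every element of the other. We write $I<J$ if $I$ is the lower one.

**Definition (the space $X_\alpha$).** Let $\alpha\ge 1$ be an ordinal, let $c_{00}(\alpha)$ be the space of finitely supported functions $x=\sum_{\gamma<\alpha}x_\gamma e_\gamma$, and put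
$$\|x\|=\sup\Big(\sum_{i=1}^k\Big|\sum_{\gamma\in I_i}x_\gamma\Big|^2\Big)^{1/2},$$
where the supremum runs over all finite families $I_1,\dots,I_k$ of disjoint intervals of $\alpha$. The long James space $X_\alpha$ is the completion of $c_{00}(\alpha)$. We also put $X_0=\{0\}$.

The supremum is finite, since each sum of squares is at most $(\sum_\gamma|x_\gamma|)^2$. It is a seminorm, because each family of intervals gives the $\ell_2$-norm of a linear image of $x$. It is a norm, because singletons give $\|x\|\ge|x_\gamma|$. If $\beta\le\alpha$, the closed span of $\{e_\gamma:\gamma<\beta\}$ in $X_\alpha$ is isometric to $X_\beta$, since the traces on $\beta$ of intervals of $\alpha$ are exactly the intervals of $\beta$, and disjointness is kept both ways. We regard $X_\beta$ as a subspace of $X_\alpha$.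

If $I_1,\dots,I_k$ are disjoint intervals and $\sum a_i^2\le 1$, then by Cauchy–Schwarz the functional $x\mapsto\sum_i a_i\sum_{\gamma\in I_i}x_\gamma$ has norm at most $1$ on $c_{00}(\alpha)$, so it extends to $X_\alpha$ with norm at most $1$. In particular
$$f_\beta(x)=\sum_{\gamma\le\beta}x_\gamma,\qquad e_\beta^*(x)=x_\beta\qquad(\beta<\alpha)$$
are functionals of norm at most $1$ on $X_\alpha$. We let $-1$ be a symbol below all ordinals and put $f_{-1}=0$.

Some computations by hand show how this norm behaves.

For $\alpha=2$, the families $\{0\},\{1\}$ and $\{0,1\}$ give $\|ae_0+be_1\|=\max\big(\sqrt{a^2+b^2},\,|a+b|\big)$.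

Every convex combination $x$ of the vectors $e_\gamma$ has norm $1$: its coordinates are nonnegative with sum $1$, so sums over disjoint intervals are nonnegative with total at most $1$, their squares also total at most $1$, and the single interval $\alpha$ gives $1$. Averaging unit vectors does not make them smaller.

Averaging *differences* does. For $\gamma_1<\gamma_2<\dots<\gamma_{2N}$ the vector $\sum_{i=1}^{N}(e_{\gamma_{2i}}-e_{\gamma_{2i-1}})$ has interval sums in $\{-1,0,1\}$, and at most $2N$ disjoint intervals meet its support. So its norm is at most $\sqrt{2N}$, and singletons give equality. Divided by $N$, it tends to $0$.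

It helps to picture $x$ through the function $\beta\mapsto f_\beta(x)$. The vector $e_\gamma$ becomes the step function equal to $0$ below $\gamma$ and $1$ from $\gamma$ on. A convex combination of $e_\gamma$'s becomes a staircase that climbs from $0$ to $1$. We shall see that $\|x\|$ is the quadratic variation of this function.

The space we want is $X_{\omega_1}$, where $\omega_1$ is the first uncountable ordinal. Recall that every countable subset of $\omega_1$ has an upper bound in $\omega_1$. The next section says what the space is for.

## 2. Asymptotic norming, the Radon–Nikodým property, and the theorems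

**Definition (norming sets).** Let $X$ be a Banach space. A set $\Phi$ in the unit ball of $X^*$ is a norming set if $\|x\|=\sup\{\varphi(x):\varphi\in\Phi\}$ for every $x\in X$. A sequence $\{x_n\}$ in the unit sphere of $X$ is asymptotically normed by $\Phi$ if for every $\varepsilon>0$ there are $\varphi\in\Phi$ and $N$ with $\varphi(x_n)>1-\varepsilon$ for all $n\ge N$.

So one $\varphi$, allowed to depend on $\varepsilon$, must be almost norming on a whole tail.

**Definition (ANP).** Consider three properties of a sequence $\{x_n\}$:

- (I) $\{x_n\}$ is convergent;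
- (II) $\{x_n\}$ has a convergent subsequence;
- (III) $\bigcap_{n\ge1}\overline{\mathrm{conv}}\{x_k:k\ge n\}\ne\emptyset$.

For $K\in\{\mathrm{I},\mathrm{II},\mathrm{III}\}$, the space $X$ has ANP-$K$ if $X$ has an equivalent norm and a norming set $\Phi$ for that norm such that every sequence in the unit sphere that is asymptotically normed by $\Phi$ has property ($K$).

A convergent sequence has a convergent subsequence, and the limit of a convergent subsequence lies in every $\overline{\mathrm{conv}}\{x_k:k\ge n\}$. So ANP-I $\Rightarrow$ ANP-II $\Rightarrow$ ANP-III.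

**Example ($\ell_2$).** Take the usual norm and $\Phi=B_{\ell_2}$. If $\varphi(x_n)>1-\varepsilon$ for $n\ge N$, then $\|x_n+x_m\|>2-2\varepsilon$ for $n,m\ge N$, and the parallelogram law gives $\|x_n-x_m\|^2<4-(2-2\varepsilon)^2\le 8\varepsilon$. So the sequence converges, and $\ell_2$ has ANP-I.

**Example ($\ell_1$).** With the usual norm and $\Phi=B_{\ell_\infty}$, the sequence $(e_n)$ is asymptotically normed by $\Phi$, through $\varphi=(1,1,1,\dots)$. It fails (III): a vector $u$ in all the sets $\overline{\mathrm{conv}}\{e_k:k\ge n\}$ has all coordinates $0$ and coordinate sum $1$. Now let $\Phi$ consist of the *finitely supported* elements of $B_{\ell_\infty}$, which is still norming. If $\varphi\in\Phi$ has support $F$ and $\varphi(x_n)>1-\varepsilon$ for $n\ge N$, then each such $x_n$ has mass less than $\varepsilon$ outside $F$. As $\varepsilon$ is arbitrary, $\{x_n\}$ is relatively compact, so (II) holds, and $\ell_1$ has ANP-II. The choice of $\Phi$ matters, and a smaller $\Phi$ is better, as long as it stays norming.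

**Definition (RNP).** $X$ has the Radon–Nikodým property if, for each finite measure space $(S,\Sigma,\mu)$ and each $\mu$-continuous $X$-valued measure $m$ of finite total variation, there is a Bochner-integrable $f:S\to X$ with $m(E)=\int_E f\,d\mu$ for all $E\in\Sigma$.

**Example ($L_1[0,1]$ fails RNP).** Let $m(E)=1_E$, which is continuous for Lebesgue measure and has total variation $1$. If $f$ were a density, then for each dyadic interval $A$ we would have $\int_E\big(\int_A f(s)(t)\,dt\big)\,ds=|A\cap E|$ for all $E$. So for almost every $s$, $\int_A f(s)(t)\,dt=1_A(s)$ for all dyadic $A$ at once. For such an $s$, the function $f(s)\in L_1$ has integral $1$ over arbitrarily short intervals, which is impossible.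

We shall use three textbook facts (Diestel–Uhl, *Vector Measures*, Ch. III.3): $X$ has RNP if every separable closed subspace of $X$ has RNP; RNP passes to closed subspaces; and separable dual spaces have RNP (the last is due to Dunford–Pettis).

It is known that a Banach space with ANP-III has RNP. The paper "The asymptotic-norming and Radon—Nikodým properties for Banach spaces" (doi:10.1007/bf02384469) is the source of the converse question: does every Banach space with RNP have ANP-III, and does at least every *dual* Banach space with RNP have it? The answer to both is no, by the single space $X_{\omega_1}$.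

**Theorem A.** $X_{\omega_1}$ is isometric to a dual space and has RNP. For every equivalent norm $|\cdot|$ on it and every norming set $\Phi$ for $|\cdot|$, there is a sequence $(u_n)$ in the $|\cdot|$-unit sphere that is asymptotically normed by $\Phi$ and satisfies $\bigcap_n\overline{\mathrm{conv}}\{v_k:k\ge n\}=\emptyset$ for every subsequence $(v_k)$ of $(u_n)$. So $X_{\omega_1}$ fails ANP-III, and therefore also ANP-I and ANP-II.

**Theorem B.** For every ordinal $\alpha\ge1$, $X_\alpha$ is a dual space with RNP. If $\alpha<\omega_1$ it has ANP-I. If $\alpha\ge\omega_1$ it fails ANP-III. More generally, any Banach space containing an isomorphic copy of $X_{\omega_1}$ fails ANP-III. Every separable dual space has ANP-I, so $\aleph_1$ is the smallest density of a dual space with RNP failing ANP-III.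

## 3. Quadratic variation of the partial sums and the predual of $X_\alpha$

**Definition (chains, quadratic variation).** A chain in $\alpha$ is a finite system $-1\le s_1<t_1\le s_2<t_2\le\dots\le s_k<t_k<\alpha$. For $g:\alpha\to\mathbb R$, extended by $g(-1)=0$, let
$$W(g)=\sup\sum_i|g(t_i)-g(s_i)|^2,$$
the supremum over all chains (with $W(g)=0$ if $\alpha=0$).

**The norm formula.** We express the norm through the functionals $f_\beta$ alone:
$$\|x\|^2=W\big(f_\bullet(x)\big)\qquad(x\in X_\alpha).\tag{1}$$

First let $x\in c_{00}(\alpha)$. For a chain, the intervals $(s_i,t_i]$ are disjoint and $f_{t_i}(x)-f_{s_i}(x)=\sum_{\gamma\in(s_i,t_i]}x_\gamma$, so $\|x\|^2\ge W(f_\bullet(x))$. Conversely, let $x$ have support $a_1<\dots<a_r$ and put $a_0=-1$. Given disjoint intervals, drop those that miss the support (they contribute $0$) and order the rest as $I_1<\dots<I_k$, with $I_i\cap\mathrm{supp}\,x=\{a_j:p_i\le j\le q_i\}$. Put $s_i=a_{p_i-1}$ and $t_i=a_{q_i}$. Since $q_i\le p_{i+1}-1$, we have $t_i\le s_{i+1}$, so this is a chain. The support points in $(s_i,t_i]$ are exactly those in $I_i$, so $f_{t_i}(x)-f_{s_i}(x)=\sum_{\gamma\in I_i}x_\gamma$.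 Hence $\|x\|^2\le W(f_\bullet(x))$.

For general $x$, note that $W(f_\bullet(x))^{1/2}$ is the supremum of the values at $x$ of the functionals
$$\sum_i a_i(f_{t_i}-f_{s_i}),\qquad (s_i,t_i)_i\text{ a chain},\quad \sum_i a_i^2\le1,\tag{2}$$
all of norm at most $1$. So $W(f_\bullet(x))^{1/2}$ is $1$-Lipschitz in $x$, and (1) extends from $c_{00}(\alpha)$ to $X_\alpha$.

**The jump formula.** At a limit ordinal, the jump of $f_\bullet(x)$ is the coordinate. If $\lambda<\alpha$ is a (nonzero) limit ordinal, then
$$f_\lambda(x)=e_\lambda^*(x)+\lim_{\gamma\uparrow\lambda}f_\gamma(x)\qquad(x\in X_\alpha).\tag{3}$$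
For $x\in c_{00}(\alpha)$ the function $f_\gamma(x)$ is constant for $\gamma<\lambda$ close to $\lambda$, with value $\sum_{\gamma<\lambda}x_\gamma$, and (3) is clear. For general $x$ take $y\in c_{00}(\alpha)$ with $\|x-y\|<\varepsilon$. Then $|f_\gamma(x)-f_\gamma(y)|<\varepsilon$ for *all* $\gamma$, and $|e_\lambda^*(x)-e_\lambda^*(y)|<\varepsilon$. So $f_\gamma(x)$ oscillates by at most $2\varepsilon$ near $\lambda$, hence the limit exists, and the two sides of (3) differ by at most $3\varepsilon$. Let $\varepsilon\to0$.

**Lemma 1.** Let $M_\alpha$ be the closed span of $\{f_\beta:\beta<\alpha\}$ in $X_\alpha^*$. The canonical map $X_\alpha\to M_\alpha^*$, $x\mapsto(f\mapsto f(x))$, is an isometry onto.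

*Proof.* **Step 1 (isometry).** The functionals (2) lie in the unit ball of $M_\alpha$, and by (1) their supremum at $x$ is $\|x\|$. So the map is isometric.

**Step 2 (reduction to functions).** This step turns surjectivity into a statement about functions of finite quadratic variation. Let $F\in M_\alpha^*$ and $g(\beta)=F(f_\beta)$, so that $g(-1)=0$. For a chain and $\sum a_i^2\le1$,
$$\sum_i a_i\big(g(t_i)-g(s_i)\big)=F\Big(\sum_i a_i(f_{t_i}-f_{s_i})\Big)\le\|F\|.$$
Taking suprema, $W(g)\le\|F\|^2<\infty$. If $x\in X_\alpha$ satisfies $f_\beta(x)=g(\beta)$ for all $\beta<\alpha$, then $x$ and $F$ agree on every $f_\beta$, hence on $M_\alpha$. So it suffices to prove by induction on $\alpha\ge0$: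

> (4) If $g:\alpha\to\mathbb R$ has $W(g)<\infty$, there is $x\in X_\alpha$ with $f_\beta(x)=g(\beta)$ for all $\beta<\alpha$.

**Step 3 (zero and successors).** For $\alpha=0$ there is nothing to prove. If $\alpha=\beta+1$, then $W(g|_\beta)\le W(g)$, so by induction there is $y\in X_\beta$ with $f_\gamma(y)=g(\gamma)$ for $\gamma<\beta$. Put $x=y+(g(\beta)-f_\beta(y))e_\beta$. As $f_\gamma(e_\beta)=0$ for $\gamma<\beta$ and $f_\beta(e_\beta)=1$, this $x$ works.

**Step 4 (limits).** Here we glue solutions on shorter ordinals. Let $\alpha$ be a limit. For each $\delta<\alpha$ the inductive hypothesis for $\delta+1$ gives $y_\delta\in X_{\delta+1}$ with $f_\gamma(y_\delta)=g(\gamma)$ for $\gamma\le\delta$. For $\delta\le\gamma<\alpha$ we have $f_\gamma(y_\delta)=f_\delta(y_\delta)=g(\delta)$, because $y_\delta$ is a limit of vectors supported in $\delta+1$.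

Let $\delta<\delta'<\alpha$. The vector $y_{\delta'}-y_\delta\in X_{\delta'+1}$ has partial-sum function $h$ on $\delta'+1$ with $h=0$ on $[0,\delta]$ and $h(\gamma)=g(\gamma)-g(\delta)$ on $[\delta,\delta']$. By (1), $\|y_{\delta'}-y_\delta\|^2=W(h)$. In any chain of $\delta'+1$, replace each point below $\delta$ (including $-1$) by $\delta$. This does not change the values of $h$, since $h=0$ at all these points. Delete the pairs that have collapsed to $s_i=t_i=\delta$; they contribute $0$. What remains is a chain in $[\delta,\delta']$ with the same sum. Hence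
$$\|y_{\delta'}-y_\delta\|^2=\sup\Big\{\sum_i|g(t_i)-g(s_i)|^2:\text{chains in }[\delta,\delta']\Big\}.$$

Suppose the net $(y_\delta)_{\delta<\alpha}$ is not Cauchy. Then there is $\varepsilon>0$ such that beyond every ordinal below $\alpha$ there are $\delta<\delta'<\alpha$ with $\|y_{\delta'}-y_\delta\|>\varepsilon$, so there is a chain in $[\delta,\delta']$ with sum $>\varepsilon^2$. Choose such a pair, then another pair beyond $\delta'$, and so on, $K$ times. The concatenation of the $K$ chains is a chain, so $W(g)>K\varepsilon^2$ for every $K$, a contradiction. So $y_\delta\to x$ for some $x\in X_\alpha$, and for $\beta<\alpha$ we get $f_\beta(x)=\lim_\delta f_\beta(y_\delta)=g(\beta)$, since $f_\beta(y_\delta)=g(\beta)$ once $\delta\ge\beta$. $\square$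

So $X_\alpha$ is, isometrically, the space of *all* functions on $\alpha$ of finite quadratic variation, with evaluations spanning the predual. In particular $X_{\omega_1}$ is a dual space.

## 4. RNP from countable ordinals

**Lemma 2.** Every $X_\alpha$ has RNP.

*Proof.* By the facts recalled in Section 2, it is enough to show that every separable closed subspace $Z$ of $X_\alpha$ embeds isometrically in a separable dual space.

Take a countable dense subset of $Z$ and approximate each of its members by a sequence from $c_{00}(\alpha)$. Countably many finite supports are involved, so $Z$ lies in the closed span of $\{e_\gamma:\gamma\in S\}$ for some countable nonempty $S\subset\alpha$.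

We claim that this span is isometric to $X_{\alpha'}$, where $\alpha'<\omega_1$ is the order type of $S$. The trace on $S$ of an interval of $\alpha$ is an order-convex subset of $S$. Conversely, if $C\subset S$ is order-convex in $S$, its convex hull $\{\gamma<\alpha:a\le\gamma\le b\text{ for some }a,b\in C\}$ is an interval of $\alpha$ with trace $C$ on $S$; and if $C,C'$ are disjoint and nonempty, then one lies below the other, so their hulls are disjoint. Hence for $x$ supported in $S$ the norm computed with intervals of $\alpha$ equals the norm computed with order-convex subsets of $S$, and the order isomorphism $S\to\alpha'$ induces the isometry.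

By Lemma 1, $X_{\alpha'}$ is a dual space, and it is separable because $\alpha'$ is countable. So it has RNP, and so does its closed subspace $Z$. $\square$

## 5. Three properties of the vectors $e_\alpha$, $\alpha<\omega_1$

The failure of ANP-III will use only the following features of the basis.

**Definition (convex blocks).** Let $E$ be a Banach space and $(e_\alpha)_{\alpha<\omega_1}$ a bounded family in $E$. A convex block is a vector $x$ together with a finite nonempty set $F\subset\omega_1$ such that $x\in\mathrm{conv}\{e_\gamma:\gamma\in F\}$. For convex blocks $(x,F)$, $(y,G)$ write $x<y$ if $\max F<\min G$.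

For example, $\big(\tfrac12(e_0+e_3),\{0,3\}\big)<\big(e_\omega,\{\omega\}\big)$. Consider the conditions:

- (a) $c_0:=\inf\{\|x\|:x\in\mathrm{conv}\{e_\alpha:\alpha<\omega_1\}\}>0$.
- (b) $\rho_N:=\sup\frac1N\big\|\sum_{i=1}^N\theta_i(y_i-x_i)\big\|\to0$ as $N\to\infty$, the supremum over convex blocks $x_1<y_1<x_2<y_2<\dots<x_N<y_N$ and signs $\theta_i=\pm1$.
- (c) For all convex blocks $z_1<z_2<\cdots$, $\bigcap_n\overline{\mathrm{conv}}\{z_k:k\ge n\}=\emptyset$.

**Lemma 3.** The family $(e_\alpha)_{\alpha<\omega_1}$ in $X_{\omega_1}$ satisfies (a), (b) and (c).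

*Proof.* **Step 1 (condition (a)).** We saw in Section 1 that every convex combination of the $e_\alpha$ has norm $1$. So $c_0=1$.

**Step 2 (condition (b)).** We extend the $\sqrt{2N}$ computation of Section 1 to blocks. Let $x_1<y_1<\dots<x_N<y_N$ be convex blocks, $d_i=\theta_i(y_i-x_i)$, and let $H_i$ be the smallest interval containing the supports of $x_i$ and $y_i$. Then $H_1<H_2<\dots<H_N$. Each $d_i$ is supported in $H_i$ and has coordinate sum $0$.

Let $I_1,\dots,I_k$ be disjoint intervals and $s_{i,l}=\sum_{\gamma\in I_l}(d_i)_\gamma$. If $I_l\supset H_i$ or $I_l\cap H_i=\emptyset$, then $s_{i,l}=0$. Fix $l$. If $i$ lies strictly between the first and the last index whose $H$ meets $I_l$, then $H_i$ lies between two points of $I_l$, so $H_i\subset I_l$ and $s_{i,l}=0$. So for each $l$ at most two indices $i$ give $s_{i,l}\ne0$, and $(s+s')^2\le2s^2+2s'^2$ yields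
$$\sum_l\Big(\sum_i s_{i,l}\Big)^2\le2\sum_i\sum_l s_{i,l}^2\le2\sum_i\|d_i\|^2\le8N,$$
since $\|d_i\|\le\|x_i\|+\|y_i\|=2$. Taking the supremum over $(I_l)$, $\big\|\sum_i d_i\big\|\le\sqrt{8N}$, so $\rho_N\le\sqrt{8/N}\to0$.

**Step 3 (condition (c)).** The staircases $z_k$ move up towards a limit ordinal; the only candidate for a common point is $e_\lambda$, and $e_\lambda^*$ rules it out. Let $z_1<z_2<\cdots$ be convex blocks with sets $F_k$, and let $\lambda=\sup_k\max F_k$. As $\max F_k$ is strictly increasing, $\lambda$ is a countable limit ordinal and $F_k\subset\lambda$ for all $k$. Suppose $u\in\bigcap_n\overline{\mathrm{conv}}\{z_k:k\ge n\}$.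

For all $k$ we have $f_\lambda(z_k)=1$ and $e_\lambda^*(z_k)=0$, so by continuity $f_\lambda(u)=1$ and $e_\lambda^*(u)=0$. If $\gamma<\lambda$, then $\max F_k>\gamma$ for some $k$, so $\min F_j>\gamma$ and $f_\gamma(z_j)=0$ for all $j>k$; since $u\in\overline{\mathrm{conv}}\{z_j:j>k\}$, we get $f_\gamma(u)=0$. Now (3) reads $1=0+0$, a contradiction. $\square$

## 6. A family of renormings by hand, and what happens for a general norming set

For its own norm, $X_{\omega_1}$ with $\Phi$ equal to the unit ball of $M_{\omega_1}$ is bad at once: $f_\omega(e_n)=1$ for all $n<\omega$, so $(e_n)_{n<\omega}$ is asymptotically normed by $\Phi$, and (c) says that it fails (III). But the definition of ANP lets us renorm. Can one defeat such sequences?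

For one limit ordinal, yes. For a limit $\lambda$ let $P_\lambda:X_{\omega_1}\to X_\lambda$ be the norm-one projection $x\mapsto(x_\gamma)_{\gamma<\lambda}$, and consider $\max(\|x\|,2\|P_\omega x\|)$. Every convex block below $\omega$ now has norm $2$, while $e_\omega$ has norm $1$. If $z_1<z_2<\cdots$ are blocks whose sets have supremum $\omega$, then $f_\gamma(z_n)\to f_\gamma(e_\omega)$ for every $\gamma<\omega_1$. So a functional $\varphi\in M_{\omega_1}$ in the new dual ball has $\varphi(z_n)\to\varphi(e_\omega)\le1$, and $\varphi(z_n/2)$ has limit at most $\frac12$. The sequence escapes.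

Now try to do this at all limit ordinals at once. Choose weights $w_\lambda\in[1,2]$ for the limit ordinals $0<\lambda<\omega_1$, and put
$$|x|=\sup_\lambda w_\lambda\|P_\lambda x\|.$$
Each $x$ is a limit of vectors with finite support, so $P_\lambda x=x$ for all large $\lambda$ and $\|x\|\le|x|\le2\|x\|$. By (1) in $X_\lambda$, the functionals $w_\lambda\sum_i a_i(f_{t_i}-f_{s_i})$, with $\sum a_i^2\le1$, a chain, and all $t_i<\lambda$, form a norming set $\Phi\subset M_{\omega_1}$. Let $d(\beta)=\sup_{\lambda\ge\beta}w_\lambda$ for limit $\beta$.

Let $\beta=\delta+\omega$ with $\delta$ a limit or $0$, and let $z_1<z_2<\cdots$ be convex blocks with sets in $[\delta,\beta)$. Their sets have supremum $\beta$. Then $P_\lambda z_n=z_n$ for $\lambda\ge\beta$ and $P_\lambda z_n=0$ for $\lambda\le\delta$, so $|z_n|=d(\beta)$; likewise $|e_\beta|=\sup_{\lambda>\beta}w_\lambda=d(\beta+\omega)$. There are two cases.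

If $d(\beta+\omega)<d(\beta)$, then as above $\varphi(z_n)\to\varphi(e_\beta)\le d(\beta+\omega)<|z_n|$ for $\varphi\in\Phi$, and the sequence escapes. If $d(\beta+\omega)=d(\beta)$, pick $\lambda>\beta$ with $w_\lambda$ as close to $d(\beta)$ as we like. Then $w_\lambda f_\beta\in\Phi$ takes the value $w_\lambda$ at every $z_n$, so $(z_n/|z_n|)$ is asymptotically normed by $\Phi$.

But $d$ is nonincreasing, and the nonempty intervals $(d(\beta+\omega),d(\beta))$ that come from the first case are disjoint, so there are only countably many of them. Since there are uncountably many $\beta=\delta+\omega$, this family of renormings always fails. The first lesson is to wait until the norm has stabilized along $\omega_1$.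

For an arbitrary norm $|\cdot|$ and an arbitrary $\Phi$, stabilizing produces blocks $z_1<z_2<\cdots$ with $|z_n|\to m$ and all convex combinations of norm at least $m$. For any finite set of indices, averaging gives $\varphi\in\Phi$ that is nearly $m$ on many of those $z_n$. But $\varphi$ depends on the finite set, and we need one $\varphi$ for a whole tail. A weak-star cluster point of these functionals need not belong to $\Phi$, and $\Phi$ need not contain anything like $f_\beta$. This is the point where the attempt stops, and it stops for a real reason.

**Example ($\ell_1(\omega_1)$).** The unit vectors of $\ell_1(\omega_1)$ satisfy (a) with $c_0=1$. They satisfy (c): a point $u$ of the intersection has all coordinates $0$, since each $\gamma$ lies in at most one $F_k$, and has coordinate sum $1$. Yet $\ell_1(\omega_1)$ has ANP-II, by the argument given for $\ell_1$ with the finitely supported functionals. For every finite set of unit vectors some $\varphi\in\Phi$ is $1$ on all of them, and no $\varphi\in\Phi$ catches a tail of a sequence of distinct unit vectors. What fails is (b): $\big\|\sum_{i=1}^N(e_{\eta_i}-e_{\xi_i})\big\|=2N$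 for distinct indices.

A single sequence, even a countable part of the basis, cannot suffice either: the span of countably many $e_\gamma$ in $X_{\omega_1}$ is a separable dual space, and Section 9 shows that those have ANP-I.

The idea that gets past this point is to let the limit ordinals $\beta<\omega_1$ compete. Condition (b) says that a norm-one functional can oscillate by $\tau$ along the blocks only a bounded number of times. Suppose many limit ordinals $\beta_1<\dots<\beta_k$ are all missed by $\Phi$. Sample one block just after each of $0,\beta_1,\dots,\beta_{k-1}$, and take $\varphi\in\Phi$ that nearly norms their average. It is high at a fixed fraction of the sample points, but must come down before the corresponding $\beta_j$, since $\beta_j$ is missed. That is one oscillation per such $j$, so $k$ is bounded. Hence $\Phi$ catches all but countably many limit ordinals, for every $\varepsilon=1/i$ together, and any one of the form $\delta+\omega$ gives the sequence.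

## 7. Counting oscillations along $\omega_1$

**Proposition 4.** Assume (a) and (b). Let $|\cdot|$ be an equivalent norm on $E$ and $\Phi$ a norming set for $|\cdot|$. Then there are convex blocks $z_1<z_2<\cdots$ with $|z_n|\to m>0$ such that $u_n=z_n/|z_n|$ is asymptotically normed by $\Phi$. If also (c) holds, then $\bigcap_n\overline{\mathrm{conv}}\{v_k:k\ge n\}=\emptyset$ for every subsequence $(v_k)$ of $(u_n)$. In particular $E$ then fails ANP-III.

*Proof.* Let $c\|x\|\le|x|\le C\|x\|$ with $c,C>0$, and let $|\varphi|^*$ be the dual norm of $|\cdot|$. So $|\varphi|^*\le1$ for $\varphi\in\Phi$.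

**Step 1 (stabilization).** We find a level $m$ below which convex combinations far out in $\omega_1$ never go, and which they always approach. Put
$$m(\alpha)=\inf\{|x|:x\in\mathrm{conv}\{e_\gamma:\alpha\le\gamma<\omega_1\}\}.$$
This is nondecreasing in $\alpha$, bounded above since $(e_\gamma)$ is bounded, and at least $cc_0>0$. Let $m=\sup_\alpha m(\alpha)>0$. Choose $\alpha_n<\omega_1$ with $m(\alpha_n)>m-\frac1n$, and let $\alpha_0=\sup_n\alpha_n<\omega_1$. For $\alpha\ge\alpha_0$ we have $m\ge m(\alpha)>m-\frac1n$ for all $n$, so $m(\alpha)=m$.

**Step 2 (a transfinite sequence of almost minimal blocks).** We choose $\omega_1$ many successive blocks so that, after each limit ordinal, the norms tend to $m$. Every ordinal $\xi<\omega_1$ is uniquely $\xi=\delta+n$ with $\delta$ a limit ordinal or $0$, and $n<\omega$. By transfinite recursion choose convex blocks $(x_\xi,F_\xi)$, $\xi<\omega_1$, with $F_\xi\subset[\alpha_0,\omega_1)$, with $x_\xi<x_\eta$ whenever $\xi<\eta$, and with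
$$|x_{\delta+n}|<m+\tfrac1{n+1}\qquad(\delta\text{ a limit ordinal or }0,\ n<\omega).\tag{5}$$
This is possible: at stage $\xi=\delta+n$ only countably many finite sets $F_\zeta$, $\zeta<\xi$, have been chosen, so their union lies strictly below some countable $\rho\ge\alpha_0$. As $m(\rho)=m<m+\frac1{n+1}$, a suitable block with set in $[\rho,\omega_1)$ exists. Every convex combination $x$ of the $x_\xi$ is a convex combination of vectors $e_\gamma$ with $\gamma\ge\alpha_0$, so
$$|x|\ge m.\tag{6}$$

**Step 3 (few oscillations, hence left limits).** This is the only place where (b) enters. For $\tau>0$ let $N(\tau)$ be such that $\rho_N<\tau/C$ for all $N\ge N(\tau)$. We show: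

> (7) If $|\varphi|^*\le1$ and $\xi_1<\eta_1<\xi_2<\eta_2<\dots<\xi_N<\eta_N$ satisfy $|\varphi(x_{\eta_i})-\varphi(x_{\xi_i})|\ge\tau$ for all $i$, then $N<N(\tau)$.

Indeed, with $\theta_i$ the sign of $\varphi(x_{\eta_i})-\varphi(x_{\xi_i})$,
$$N\tau\le\varphi\Big(\sum_i\theta_i(x_{\eta_i}-x_{\xi_i})\Big)\le\Big|\sum_i\theta_i(x_{\eta_i}-x_{\xi_i})\Big|\le CN\rho_N,$$
so $\rho_N\ge\tau/C$ and therefore $N<N(\tau)$.

Consequently, for every limit $\beta<\omega_1$ and every $\varphi$ with $|\varphi|^*\le1$ the limit
$$\varphi(\beta^-):=\lim_{\xi\uparrow\beta}\varphi(x_\xi)$$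
exists. The values are bounded, by (5). If the limit did not exist, the upper and lower limits would differ; with $\tau>0$ half their difference, beyond every ordinal below $\beta$ there would be $\xi<\eta<\beta$ with $|\varphi(x_\eta)-\varphi(x_\xi)|\ge\tau$. Choosing $N(\tau)$ such pairs one after the other contradicts (7).

**Step 4 (all but finitely many limit ordinals are caught, for fixed $\varepsilon$).** Let $L$ be the set of limit ordinals $0<\beta<\omega_1$, let $\varepsilon>0$, and let
$$B_\varepsilon=\{\beta\in L:\text{ there is }\varphi\in\Phi\text{ with }\varphi(\beta^-)>m-\varepsilon\}.$$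
We claim that $L\setminus B_\varepsilon$ is finite, with fewer than $3N(\varepsilon/4)$ elements if it is nonempty.

Let $\beta_1<\dots<\beta_k$ be elements of $L\setminus B_\varepsilon$, $k\ge1$, and put $\beta_0=0$. Choose $n\ge1$ with $\frac1{n+1}<\frac\varepsilon4$ and sample at $\xi_j=\beta_{j-1}+n$, $1\le j\le k$. Since $\beta_j$ is a limit ordinal above $\beta_{j-1}$, we have $\beta_{j-1}<\xi_j<\beta_j$, and $|x_{\xi_j}|<m+\frac\varepsilon4$ by (5). Let $x=\frac1k\sum_{j=1}^k x_{\xi_j}$. By (6), $|x|\ge m$. As $\Phi$ is norming, there is $\varphi\in\Phi$ with $\varphi(x)>m-\frac\varepsilon4$.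

Let $J=\{j:\varphi(x_{\xi_j})>m-\frac\varepsilon2\}$. For $j\in J$ we have $\varphi(x_{\xi_j})\le|x_{\xi_j}|<m+\frac\varepsilon4$, and for $j\notin J$ we have $\varphi(x_{\xi_j})\le m-\frac\varepsilon2$. So
$$m-\tfrac\varepsilon4<\varphi(x)\le\tfrac{|J|}k\big(m+\tfrac\varepsilon4\big)+\Big(1-\tfrac{|J|}k\Big)\big(m-\tfrac\varepsilon2\big)=m-\tfrac\varepsilon2+\tfrac{|J|}k\cdot\tfrac{3\varepsilon}4,$$
and hence $|J|>k/3$.

Let $j\in J$. As $\beta_j\notin B_\varepsilon$, $\varphi(\beta_j^-)\le m-\varepsilon<m-\frac{3\varepsilon}4$. So there is $\eta_j\in(\xi_j,\beta_j)$ with $\varphi(x_{\eta_j})<m-\frac{3\varepsilon}4$, and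
$$\varphi(x_{\xi_j})-\varphi(x_{\eta_j})>\tfrac\varepsilon4.$$
Since $\xi_j<\eta_j<\beta_j<\xi_{j+1}$, the pairs $(\xi_j,\eta_j)$, $j\in J$, are successive, and (7) with $\tau=\varepsilon/4$ gives $|J|<N(\varepsilon/4)$. Thus $k<3|J|<3N(\varepsilon/4)$, which proves the claim.

**Step 5 (the sequence).** We pick one limit ordinal that is caught for all $\varepsilon$. By Step 4, $L\setminus\bigcap_{i\ge1}B_{1/i}=\bigcup_i(L\setminus B_{1/i})$ is countable. The ordinals $\delta+\omega<\omega_1$ with $\delta$ a limit or $0$ form an uncountable set: there are uncountably many such $\delta$, and $\delta\mapsto\delta+\omega$ is one-to-one on them, because $\delta+\omega$ is the next limit ordinal after $\delta$. So some $\beta=\delta+\omega$ of this form lies in $\bigcap_iB_{1/i}$. Put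
$$z_n=x_{\delta+n},\qquad u_n=z_n/|z_n|.$$
By (5) and (6), $m\le|z_n|<m+\frac1{n+1}$, so $|z_n|\to m$. Given $\varepsilon>0$, take $i$ with $\frac1{im}<\varepsilon$ and $\varphi\in\Phi$ with $\varphi(\beta^-)>m-\frac1i$. The ordinals $\delta+n$ are cofinal in $\beta$, so $\varphi(z_n)\to\varphi(\beta^-)$ and
$$\lim_n\varphi(u_n)=\frac{\varphi(\beta^-)}m>1-\frac1{im}>1-\varepsilon.$$
Hence $\varphi(u_n)>1-\varepsilon$ for all large $n$, and $(u_n)$ is asymptotically normed by $\Phi$. (Renumber to start at $n=1$.)

**Step 6 (property (III) fails).** We transfer (c) from $(z_n)$ to its normalization. Assume (c). A subsequence of $(z_n)$ is again a sequence of successive convex blocks with $|\cdot|$-norms tending to $m$, so it suffices to treat $(u_n)$ itself. Suppose $u\in\bigcap_n\overline{\mathrm{conv}}\{u_k:k\ge n\}$. For a convex combination $\sum t_ku_k$ of vectors $u_k$ with $k\ge n'$, we have $z_k=|z_k|u_k$ and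
$$\Big|m\sum t_ku_k-\sum t_kz_k\Big|=\Big|\sum t_k\big(m-|z_k|\big)u_k\Big|\le\sup_{k\ge n'}\big|m-|z_k|\big|,$$
which tends to $0$ as $n'\to\infty$. Given $n$ and $\kappa>0$, choose $n'\ge n$ with this supremum below $\kappa$, and then a convex combination with $\big|u-\sum t_ku_k\big|<\kappa$, all $k\ge n'$. Then $\big|mu-\sum t_kz_k\big|<(m+1)\kappa$. So $mu\in\overline{\mathrm{conv}}\{z_k:k\ge n\}$ for every $n$, which contradicts (c).

Since $|\cdot|$ and $\Phi$ were arbitrary, $E$ fails ANP-III. $\square$

## 8. Proof of Theorem A: $X_{\omega_1}$ fails ANP-III in every renorming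

By Lemma 1 with $\alpha=\omega_1$, $X_{\omega_1}$ is isometric to $M_{\omega_1}^*$. By Lemma 2 it has RNP. By Lemma 3 its basis satisfies (a), (b) and (c), so Proposition 4 gives, for every equivalent norm and every norming set, the sequence $(u_n)$ of Theorem A, and $X_{\omega_1}$ fails ANP-III. As ANP-I $\Rightarrow$ ANP-II $\Rightarrow$ ANP-III, it fails all three. $\square$

So not every Banach space with RNP has ANP-III, and not even every dual Banach space with RNP has ANP-III.

## 9. Proof of Theorem B: the threshold is $\omega_1$

The first statement of Theorem B is Lemmas 1 and 2.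

**Step 1 (ANP-III passes to subspaces).** This gives failure above $\omega_1$. Suppose $E$ has ANP-III through $(|\cdot|,\Phi)$, and let $G$ be a closed subspace. The restrictions $\Phi|_G$ lie in the dual ball of $(G,|\cdot|)$ and form a norming set for $|\cdot|$ on $G$. A sequence in the unit sphere of $G$ that is asymptotically normed by $\Phi|_G$ is asymptotically normed by $\Phi$, so it has property (III). So $G$ has ANP-III. The property is invariant under isomorphism: transport the norm and $\Phi$. Hence every Banach space containing an isomorphic copy of $X_{\omega_1}$ fails ANP-III. In particular $X_\alpha$ fails it for $\alpha\ge\omega_1$, since $X_{\omega_1}\subset X_\alpha$ isometrically.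

**Step 2 (separable duals have ANP-I).** Recall that a norm is *locally uniformly rotund* (LUR) if $\|x\|=\|x_n\|=1$ and $\|x+x_n\|\to2$ imply $\|x_n-x\|\to0$; the norm of $\ell_2$ is LUR, by the parallelogram law. The Kadec–Klee theorem (see Deville–Godefroy–Zizler, *Smoothness and Renormings in Banach Spaces*, Ch. II) says that if $Y^*$ is separable, then $Y$ has an equivalent norm whose dual norm is LUR.

Let $Y^*$ be separable. Use such a norm, and let $\Phi=B_Y\subset Y^{**}$, which is a norming set for $Y^*$. Let $(x_n)$ in the unit sphere of $Y^*$ be asymptotically normed by $\Phi$. Since $Y^*$ is separable, so is $Y$, and the ball of $Y^*$ is weak-star compact and metrizable. So every subsequence of $(x_n)$ has a further subsequence $(x_{n_j})$ that converges weak-star to some $x$ with $\|x\|\le1$.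

For $\varepsilon>0$ take $y\in B_Y$ with $y(x_n)>1-\varepsilon$ for all large $n$. Then $y(x)\ge1-\varepsilon$. As $\varepsilon$ is arbitrary, $\|x\|=1$. Moreover
$$\|x_{n_j}+x\|\ge y(x_{n_j}+x)\ge2-2\varepsilon\quad\text{for all large }j,$$
so $\|x_{n_j}+x\|\to2$, and LUR gives $x_{n_j}\to x$ in norm.

If $x$ and $x'$ are two limits obtained in this way, the same $y$ serves both, so $\|x+x'\|\ge y(x+x')\ge2-2\varepsilon$ for every $\varepsilon>0$. Hence $\|x+x'\|=2$, and LUR, applied to the constant sequence $x'$, gives $x=x'$. So every subsequence of $(x_n)$ has a further subsequence converging in norm to one and the same $x$, that is, $x_n\to x$. Thus $Y^*$ has ANP-I.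

For $1\le\alpha<\omega_1$, the space $X_\alpha=M_\alpha^*$ is a separable dual, so it has ANP-I.

**Step 3 (density).** The density of $X_{\omega_1}$ is $\aleph_1$: rational combinations of the $e_\gamma$ are dense, and $\|e_\gamma-e_{\gamma'}\|=\sqrt2$ for $\gamma\ne\gamma'$, so no countable set is dense. A dual space of smaller density is separable, so it has ANP-I by Step 2, and therefore ANP-III. Hence $\aleph_1$ is the smallest density of a dual space with RNP failing ANP-III. $\square$

Two remarks, which rest on quoted theorems and are not used above. Ghoussoub and Maurey (Proc. Amer. Math. Soc. 94 (1985)) proved that separable spaces with RNP have the asymptotic-norming property, so density $\aleph_1$ is minimal among all counterexamples, dual or not. Also, since $M_{\omega_1}^*=X_{\omega_1}$ has RNP, $M_{\omega_1}$ is Asplund (Stegall), and hence $X_{\omega_1}$ has an equivalent LUR norm (Fabian–Godefroy, Studia Math. 91 (1988)). So even RNP together with LUR renormability does not imply ANP-III.
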